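\title{Fixed subgroups of automorphisms of $p$-power order of free pro-$p$ groups}

\begin{abstract}
Let $F$ be a free pro-$p$ group of finite rank $n$ and let $\alpha$ be an automorphism of $F$ of order $p^t$, where $0\le t\le\infty$. We prove that the subgroup of elements fixed by $\alpha$ has rank at most $n$, as conjectured by Herfort, Ribes and Zalesskii. We also prove that no closed subgroup containing the fixed subgroup has smaller rank, that an index inequality holds for the automorphisms in one outer class acting trivially on $F^{ab}/p^*F^{ab}$, and that the bound $n$ is attained with $t=\infty$. The proof turns fixed elements into eigenvectors of a semilinear map on a vector space attached to a suitably deep open subgroup, and counts dimensions.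
\end{abstract}

\section{Introduction}

Let $p$ be a prime and $F$ a free pro-$p$ group of finite rank $n$. Throughout, subgroups are closed, homomorphisms are continuous, and the rank $\operatorname{rk}G$ of a pro-$p$ group $G$ is the minimal cardinality of a set of topological generators. The group $\operatorname{Aut}(F)$ is profinite and virtually pro-$p$: the kernel of the map to the finite group $GL(F/\Phi(F))$, where $\Phi$ denotes the Frattini subgroup, is a pro-$p$ group. The \emph{order} of $\alpha\in\operatorname{Aut}(F)$ is the order of the closed subgroup $\overline{\langle\alpha\rangle}$. It is a supernatural number $rp^t$ with $r$ a natural number coprime to $p$ and $0\le t\le\infty$. Thus $\alpha$ has order $p^t$ for some $t$ exactly when $\overline{\langle\alpha\rangle}$ is a pro-$p$ group, and order $p^\infty$ exactly when $\overline{\langle\alpha\rangle}\cong\mathbf Z_p$.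

How large can the rank of $\operatorname{Fix}(\alpha)=\operatorname{Fix}_F(\alpha)=\{x\in F:\alpha(x)=x\}$ be? This subgroup is closed, hence free pro-$p$, but that gives no bound: for $n\ge2$ an open subgroup of index $j$ has rank $1+j(n-1)$. Write $\operatorname{inn}(w)(f)=wfw^{-1}$, and let $n\ge 2$. The identity fixes a group of rank $n$. For $w\ne1$ the automorphism $\operatorname{inn}(w)$ has order $p^\infty$ and fixes the centralizer of $w$, a free pro-$p$ group with nontrivial center, hence of rank $1$. If $\alpha\neq1$ has order coprime to $p$, for instance if $p$ is odd and $\alpha$ inverts each element of a basis, then $\operatorname{Fix}(\alpha)$ has infinite rank by a theorem of Herfort and Ribes. So a bound can only be expected for orders $p^t$, and for finite $t$ one has the following result, which we shall use. A \emph{free factor} of a finitely generated free pro-$p$ group is a subgroup generated by part of a basis.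

\begin{theorem}[Scheiderer; Herfort--Ribes--Zalesskii]\label{thm:finite}
Let $F$ be a free pro-$p$ group of finite rank and $\alpha\in\operatorname{Aut}(F)$ of order $p^t$ with $t<\infty$. Then $\operatorname{Fix}(\alpha)$ is a free factor of $F$.
\end{theorem}

For $t=\infty$ this statement fails. Let $x_1,\dots,x_n$ be a basis and let $\alpha$ fix $x_1,\dots,x_{n-1}$ and send $x_n$ to $x_nx_1$. Then $\alpha$ also fixes $x_nx_1x_n^{-1}$, and we shall see in Section~\ref{sec:deduction} that $\operatorname{Fix}(\alpha)$ has rank $n$. It is a proper subgroup, so it is not a free factor. The bound $n$ survives in all these cases, and Herfort, Ribes and Zalesskii conjectured that \emph{$\operatorname{rk}\operatorname{Fix}(\alpha)\le n$ whenever $\alpha$ has order $p^t$ with $0\le t\le\infty$}; we take the problem from \cite{VF}. The conjecture is true.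

\begin{theorem}\label{thm:A}
Let $F$ be a free pro-$p$ group of finite rank $n$ and $\alpha\in\operatorname{Aut}(F)$ of order $p^t$, $0\le t\le\infty$. Then $\operatorname{rk}\operatorname{Fix}(\alpha)\le n$.
\end{theorem}

Put $p^*=p$ for $p$ odd and $p^*=4$ for $p=2$, and let $F^{ab}=F/[F,F]\cong\mathbf Z_p^n$.

\begin{theorem}\label{thm:B}
Let $F$ be a free pro-$p$ group of finite rank $n$.
\begin{enumerate}
\item[(1)] \emph{(Compression)} For $\alpha$ as in Theorem~\ref{thm:A}, $\operatorname{rk}\operatorname{Fix}(\alpha)\le\operatorname{rk}H$ for every closed subgroup $H$ with $\operatorname{Fix}(\alpha)\le H\le F$.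
\item[(2)] \emph{(Index inequality)} Let $n\ge2$ and let $\alpha\in\operatorname{Aut}(F)$ act trivially on $F^{ab}/p^*F^{ab}$. If $\alpha_1,\dots,\alpha_k\in\operatorname{Inn}(F)\alpha$ are pairwise not conjugate under $\operatorname{Inn}(F)$, then
\[\sum_{i=1}^k\max\bigl(\operatorname{rk}\operatorname{Fix}(\alpha_i)-1,\,0\bigr)\le n-1 .\]
\item[(3)] \emph{(Sharpness)} For every $n\ge2$ there is $\alpha\in\operatorname{Aut}(F)$ of order $p^\infty$ with $\operatorname{rk}\operatorname{Fix}(\alpha)=n$.
\end{enumerate}
\end{theorem}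

Compression is what remains of Theorem~\ref{thm:finite} when $t=\infty$: a free factor is a retract, and a retraction maps every intermediate subgroup $H$ onto it. In (2), automorphisms conjugate under $\operatorname{Inn}(F)$ have conjugate fixed subgroups, so one takes one representative from each class (these are the \emph{isogredience classes} of the outer automorphism). For $\alpha=1$ the identity alone contributes $n-1$, and (2) recovers the fact that centralizers of nontrivial elements have rank $1$. The theorem of Herfort and Ribes shows that the hypothesis on $\alpha$ in (2) cannot simply be dropped.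

\subsection*{The idea of the proof}
Let $C\le\operatorname{Fix}(\alpha)$ be finitely generated of rank $m$. Then $C$ is a free factor of some open subgroup $U$ of $F$ (Lemma~\ref{lem:hall}), and comparing ranks gives $m-1\le[F:U](n-1)$. This is too weak by the factor $[F:U]$. To recover it we use the conjugates $gCg^{-1}$, with $g$ running through the $[F:U]$ cosets of $U$, and show that their contributions add up. On $gCg^{-1}$ the automorphism $\alpha$ acts as conjugation, $\alpha(c)=v^{-1}cv$ with $v=g\alpha(g)^{-1}$. We pass to an open normal subgroup $T\subseteq U$ and attach to it a vector space $M$ of dimension $[F:T](n-1)$ over the fraction field of $\mathbf F_p[[T^{ab}]]$, with a semilinear map induced by a power of $\alpha$. Each conjugate gives eigenvectors in $M$, the element $v$ becomes their eigenvalue, and for a good choice of $T$ different cosets $gU$ give inequivalent eigenvalues. The eigenvectors are then independent, there are $[F:T](m-1)$ of them, and so $m\le n$. Since $gCg^{-1}$ is fixed by $\operatorname{inn}(v)\alpha$,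 the argument deals with several members of $\operatorname{Inn}(F)\alpha$ at once in any case, and the index inequality comes at no extra cost.

Section~\ref{sec:eigen} constructs $M$ and carries out the count by hand in rank two. Section~\ref{sec:deduction} states the main proposition and deduces both theorems from it. Sections~\ref{sec:field}--\ref{sec:deep} supply its three ingredients, and Section~\ref{sec:proof} proves it.

\section{Background on free pro-$p$ groups}\label{sec:background}

For a pro-$p$ group $G$ let $G'=[G,G]$ be the closed commutator subgroup, so that $\Phi(G)$ is the closure of $G^pG'$. A set generates $G$ if and only if its image generates $G/\Phi(G)$; hence, for finite $j$, $\operatorname{rk}G\ge j$ if and only if $G$ has a quotient $(\mathbf Z/p)^j$. Closed subgroups of free pro-$p$ groups are free pro-$p$, and a free pro-$p$ group of rank at least $2$ has trivial center. Let $U$ be free pro-$p$ of finite rank. An open subgroup of index $j$ has rank $1+j(\operatorname{rk}U-1)$ (Schreier's formula). A family of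 elements of $U$ is part of a basis if and only if its image in the $\mathbf F_p$-vector space $U/\Phi(U)$ is linearly independent. In particular, $\operatorname{rk}U$ elements that generate $U$ form a basis.

\begin{lemma}\label{lem:hall}
Let $C$ be a closed subgroup of $F$ and $C_0$ an open normal subgroup of $C$ with $C/C_0$ elementary abelian. There is an open subgroup $U\supseteq C$ of $F$ such that elements of $C$ that are independent in $C/C_0$ are independent in $U/\Phi(U)$. In particular, a finitely generated closed subgroup $C$ is a free factor of some open subgroup $U$.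
\end{lemma}

\begin{proof}
Choose $W$ open and normal in $F$ with $W\cap C\subseteq C_0$ and let $U=CW$. The composite $U\to U/W\cong C/(C\cap W)\to C/C_0$ restricts to the quotient map on $C$, and it kills $\Phi(U)$ because $C/C_0$ is elementary abelian. This gives the first claim. If $C$ is finitely generated, take $C_0=\Phi(C)$: a basis of $C$ is then part of a basis of $U$.
\end{proof}

One explicit basis will be used twice. Let $x_1,\dots,x_n$ be a basis of $F$ and $T$ the kernel of the map $F\to\mathbf Z/p$ with $x_n\mapsto1$ and $x_i\mapsto0$ for $i<n$. Then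
\begin{equation}\label{eq:schreier}
x_n^{\,p}\quad\text{and}\quad x_n^{\,j}x_ix_n^{-j}\quad(1\le i<n,\ 0\le j<p)\qquad\text{form a basis of }T.
\end{equation}
Indeed, let $S\subseteq T$ be the subgroup they generate. Conjugation by $x_n$ maps each generator into $S$, and $x_n^{-1}=x_n^{\,p-1}x_n^{-p}$ with $x_n^{\,p}\in S$, so $S$ is normal in $F$. The quotient $F/S$ is generated by $x_n$ and has order at most $p$, so $S=T$. The number of generators is $1+p(n-1)=\operatorname{rk}T$.

For $R=\mathbf Z_p$ or $\mathbf F_p$ the completed group algebra $R[[G]]$ is the inverse limit of the rings $R[G/K]$ over the open normal subgroups $K$. It contains $G$, and automorphisms of $G$ extend to it. For a closed normal subgroup $K$, the kernel of $R[[G]]\to R[[G/K]]$ is the closed ideal generated by the elements $y-1$, $y\in K$; for $K=G$ this is the augmentation ideal. We write $I_G$ for the augmentation ideal of $\mathbf F_p[[G]]$. If $G$ is free with basis $x_1,\dots,x_n$, then $x_i\mapsto1+X_i$ identifies $R[[G]]$ with the ring $R\langle\langle X_1,\dots,X_n\rangle\rangle$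 of noncommutative power series (the Magnus isomorphism). The augmentation ideal consists of the series without constant term, so it is a free left $R[[G]]$-module on $x_1-1,\dots,x_n-1$, and its $l$-th power consists of the series without terms of degree below $l$. Since $gh-1=(g-1)+(h-1)+(g-1)(h-1)$, the map $g\mapsto g-1$ is a homomorphism to $I_G/I_G^2$; it takes the basis to a basis, so it induces an isomorphism $G/\Phi(G)\cong I_G/I_G^2$. In the same way, if $L\cong\mathbf Z_p^N$ has basis $y_1,\dots,y_N$, then $\mathbf F_p[[L]]=\mathbf F_p[[Y_1,\dots,Y_N]]$ with $Y_i=y_i-1$, a commutative local domain.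

\section{Fixed elements as eigenvectors}\label{sec:eigen}

In this section $T$ is a free pro-$p$ group of finite rank $N\ge1$ and $\beta\in\operatorname{Aut}(T)$. The rank of $T$ is the rank of the free $\mathbf F_p[[T]]$-module $I_T$. To count with dimensions we extend scalars to a field on which $\beta$ acts. Let
\[L=T/T',\qquad A=\mathbf F_p[[L]],\qquad E=\operatorname{Frac}A ,\]
and denote by bars the images in $L\subset A^\times$. The automorphism $\beta$ acts on $L$, on $A$ and on $E$. We regard $L$ both as a multiplicative subgroup of $E^\times$ and as a $\mathbf Z_p$-module; thus $(\beta-1)L=\{\beta(l)l^{-1}:l\in L\}$. Put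
\[P=E\otimes_{\mathbf F_p[[T]]}I_T,\qquad \mathcal D\colon T\to P,\quad \mathcal D(t)=1\otimes(t-1),\]
where $E$ is a module through $\mathbf F_p[[T]]\to A\subset E$. Then $\dim_EP=N$, and $\mathcal D$ maps every basis of $T$ to an $E$-basis of $P$. From $tt'-1=(t-1)+t(t'-1)$ we get $\mathcal D(tt')=\mathcal D(t)+\bar t\,\mathcal D(t')$, hence $\mathcal D(x^{-1})=-\bar x^{-1}\mathcal D(x)$ and
\begin{equation}\label{eq:conj}
\mathcal D(xcx^{-1})=\bar x\,\mathcal D(c)-(\bar c-1)\mathcal D(x),\qquad
\mathcal D(v^{-1}cv)=\bar v^{-1}\bigl(\mathcal D(c)+(\bar c-1)\mathcal D(v)\bigr)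
\end{equation}
for $x,v,c\in T$. The formula $\varphi(e\otimes\xi)=\beta(e)\otimes\beta(\xi)$ respects the tensor relations, because $\beta$ commutes with the map $\mathbf F_p[[T]]\to A$. It defines an additive map $\varphi\colon P\to P$ with $\varphi(eh)=\beta(e)\varphi(h)$ and $\varphi(\mathcal D(t))=\mathcal D(\beta(t))$.

If $\beta(c)=v^{-1}cv$, then \eqref{eq:conj} shows that $\mathcal D(c)$ is an eigenvector of $\varphi$ up to the error term $(\bar c-1)\mathcal D(v)$. The error cancels on a hyperplane. The inclusion $I_T\subset\mathbf F_p[[T]]$ induces an $E$-linear map $\partial\colon P\to E$ with $\partial\mathcal D(t)=\bar t-1$, which is nonzero. Let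
\[M=\ker\partial,\qquad \dim_EM=N-1 .\]
This is also the right number for the count, since by Schreier's formula it is the rank minus one that is multiplicative in the index. For a free factor $B\ne1$ of $T$ let $M(B)$ be the intersection of $M$ with the $E$-span of $\mathcal D(B)$. By definition, $B_1\subseteq B_2$ implies $M(B_1)\subseteq M(B_2)$.

\begin{lemma}\label{lem:MB}
Let $B$ be a free factor of $T$ with basis $c_1,\dots,c_r$, $r\ge1$, and let
\[h_l=(\bar c_1-1)\mathcal D(c_l)-(\bar c_l-1)\mathcal D(c_1)\qquad(2\le l\le r).\]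
\begin{enumerate}
\item[(a)] The vectors $h_2,\dots,h_r$ form a basis of $M(B)$, so $\dim_EM(B)=r-1$.
\item[(b)] $M(xBx^{-1})=M(B)$ for $x\in T$.
\item[(c)] If bases of free factors $B_1,\dots,B_s$ together form part of a basis of $T$, then the sum $\sum_jM(B_j)$ is direct.
\item[(d)] If $v\in T$ and $\beta(c)=v^{-1}cv$ for all $c\in B$, then $\varphi(h_l)=\bar v^{-1}h_l$ for all $l$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $y\in B$ we have $y-1=\sum_l\rho_l(c_l-1)$ with $\rho_l\in\mathbf F_p[[B]]$, so $\mathcal D(y)=\sum_l\bar\rho_l\mathcal D(c_l)$. Hence the span of $\mathcal D(B)$ is spanned by $\mathcal D(c_1),\dots,\mathcal D(c_r)$, which are independent because the $c_l$ are part of a basis of $T$. This proves (c). For the same reason $\bar c_1\ne1$, so $\partial$ is nonzero on the span and $\dim M(B)=r-1$. The $h_l$ lie in $M(B)$, and they are independent since $\mathcal D(c_l)$ occurs only in $h_l$, with coefficient $\bar c_1-1\ne0$. This proves (a). For (b), form the same vectors from the basis $xc_lx^{-1}$ of $xBx^{-1}$.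 By \eqref{eq:conj} the terms in $\mathcal D(x)$ are $\mp(\bar c_1-1)(\bar c_l-1)\mathcal D(x)$ and cancel, and the result is $\bar xh_l$. In (d), $\beta(\bar c_l)=\bar c_l$, so by \eqref{eq:conj}
\[\varphi(h_l)=\bar v^{-1}\Bigl((\bar c_1-1)\bigl(\mathcal D(c_l)+(\bar c_l-1)\mathcal D(v)\bigr)-(\bar c_l-1)\bigl(\mathcal D(c_1)+(\bar c_1-1)\mathcal D(v)\bigr)\Bigr)=\bar v^{-1}h_l .\qedhere\]
\end{proof}

For a semilinear map, distinct eigenvalues do not force independence: if $\varphi(h)=\lambda h$, then $\varphi(eh)=\beta(e)e^{-1}\lambda\cdot eh$. Taking $e\in L$, we see that an eigenvalue in $L$ matters at most modulo $(\beta-1)L$. The next lemma, proved in Section~\ref{sec:field}, says that the much larger group $E^\times$ identifies no further elements of $L$.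

\begin{lemma}\label{lem:field}
Let $L\cong\mathbf Z_p^N$ with $N\ge1$, let $\beta\in\operatorname{Aut}(L)$ with $\beta\equiv1\bmod p^*$, and let $E=\operatorname{Frac}\mathbf F_p[[L]]$. If $e\in E^\times$, $u\in L$ and $\beta(e)=ue$, then $u\in(\beta-1)L$.
\end{lemma}

\begin{lemma}\label{lem:indep}
Assume $\beta\equiv1\bmod p^*$ on $L=T/T'$. Let $M_1,\dots,M_s$ be subspaces of $P$, each with a chosen basis of eigenvectors of $\varphi$ with eigenvalues in $L$. Suppose that $\lambda\lambda'^{-1}\notin(\beta-1)L$ whenever $\lambda,\lambda'$ are eigenvalues of chosen basis vectors of $M_b$, $M_{b'}$ with $b\ne b'$. Then the sum $\sum_bM_b$ is direct.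
\end{lemma}

\begin{proof}
Otherwise the chosen bases together are dependent. Take a shortest relation $\sum_\kappa e_\kappa h_\kappa=0$ among the chosen vectors, with all $e_\kappa\neq0$ and $e_1=1$, and let $\varphi(h_\kappa)=\lambda_\kappa h_\kappa$. Applying $\varphi$ and subtracting $\lambda_1$ times the relation gives $\sum_\kappa(\beta(e_\kappa)\lambda_\kappa-\lambda_1e_\kappa)h_\kappa=0$. The coefficient of $h_1$ is zero, so by minimality all coefficients vanish: $\beta(e_\kappa)=\lambda_1\lambda_\kappa^{-1}e_\kappa$. By Lemma~\ref{lem:field}, $\lambda_1\lambda_\kappa^{-1}\in(\beta-1)L$ for all $\kappa$. By hypothesis all $h_\kappa$ then belong to the chosen basis of a single $M_b$, which is independent.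
\end{proof}

\begin{example}\label{ex:rank2}
Let $F$ have basis $x,y$, and let $\alpha(x)=x$, $\alpha(y)=yx^{p^*}$. Let $T$ be the kernel of $F\to\mathbf Z/p$, $x\mapsto0$, $y\mapsto1$, and put $x_j=y^jxy^{-j}$, $z=y^p$. By \eqref{eq:schreier}, $x_0,\dots,x_{p-1},z$ is a basis of $T$, so $\dim M=p$. Since $\alpha$ induces the identity on $F/T$, it restricts to an automorphism $\beta$ of $T$. We claim that \emph{a free factor $C$ of $T$ contained in $\operatorname{Fix}(\alpha)$ has rank $m\le2$}, although $T$ has rank $p+1$.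

Moving powers of $y$ to the right gives $\alpha(y^j)=(yx^{p^*})^j=a_jy^j$ with $a_j=x_1^{p^*}\cdots x_j^{p^*}\in T$. Hence $\beta(x_j)=a_jx_ja_j^{-1}$ and $\beta(z)=a_pz$. As $x_p=zx_0z^{-1}$, the map $\beta$ on $L$ fixes each $\bar x_j$ and multiplies $\bar z$ by $(\bar x_0\cdots\bar x_{p-1})^{p^*}$. So $\beta\equiv1\bmod p^*$ on $L$, and $(\beta-1)L$ consists of the $\mathbf Z_p$-powers of $(\bar x_0\cdots\bar x_{p-1})^{p^*}$. Let $m\ge1$ and $B_j=y^jCy^{-j}$ for $0\le j<p$. These are free factors of $T$, and $\beta(c)=a_jca_j^{-1}$ for $c\in B_j$. By Lemma~\ref{lem:MB}, $M(B_j)$ has a basis of $m-1$ eigenvectors with eigenvalue $\bar a_j$. For $0\le i<j<p$ the quotient $\bar a_j\bar a_i^{-1}=(\bar x_{i+1}\cdots\bar x_j)^{p^*}$ is nontrivial and does not involve $\bar x_0$, so it is not in $(\beta-1)L$. By Lemma~\ref{lem:indep}, $p(m-1)\le\dim M=p$, and $m\le2$.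

Equality holds for the subgroup $C$ generated by $x_0$ and $x_1$; here $x_1$ is fixed because $a_1=x_1^{p^*}$. Then $B_j$ is generated by $x_j,x_{j+1}$, and $M(B_j)$ is spanned by $h_j=(\bar x_j-1)\mathcal D(x_{j+1})-(\bar x_{j+1}-1)\mathcal D(x_j)$, where $\mathcal D(x_p)=\bar z\mathcal D(x_0)-(\bar x_0-1)\mathcal D(z)$. The independence is visible: only $h_{p-1}$ involves $\mathcal D(z)$, and $h_0,\dots,h_{p-2}$ are triangular with respect to $\mathcal D(x_1),\dots,\mathcal D(x_{p-1})$. Note that $B_0$ and $B_1$ share the element $x_1$, so their bases do not together form part of a basis of $T$. The groups $B_j$ overlap, and only the spaces $M(B_j)$ are independent.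
\end{example}

The example does not yet bound $\operatorname{rk}\operatorname{Fix}(\alpha)$, since a finitely generated subgroup $C$ of $\operatorname{Fix}(\alpha)$ is only known to be a free factor of some open $U$ over which we have no control. In general $U$ is not normal and $\alpha$ is not close to the identity on $U^{ab}$. We shall have to choose $T$ inside $U$ and replace $\alpha$ by a power $\beta$, without losing the separation of eigenvalues.

\section{The main proposition and the proofs of the theorems}\label{sec:deduction}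

\begin{proposition}\label{prop:main}
Let $n\ge2$ and let $\alpha\in\operatorname{Aut}(F)$ act trivially on $F^{ab}/p^*F^{ab}$. Let $w_1,\dots,w_k\in F$ and $\alpha_i=\operatorname{inn}(w_i)\alpha$, and assume that for $i\ne j$ there is no $f\in F$ with $w_i\alpha(f)=fw_j$. Let $U_i\supseteq\operatorname{Fix}(\alpha_i)$ be open subgroups of $F$, and let $C_i\le\operatorname{Fix}(\alpha_i)$ be a free factor of $U_i$ of rank $m_i\ge1$.
\begin{enumerate}
\item[(a)] $\sum_i(m_i-1)\le n-1$.
\item[(b)] If $k=1$, $w_1=1$ and $H\supseteq C_1$ is a finitely generated closed subgroup of $F$, then $m_1\le\operatorname{rk}H$.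
\end{enumerate}
\end{proposition}

Since $\alpha\operatorname{inn}(f)=\operatorname{inn}(\alpha(f))\alpha$, we have $\operatorname{inn}(f)^{-1}\alpha_i\operatorname{inn}(f)=\operatorname{inn}(f^{-1}w_i\alpha(f))\alpha$. As $F$ has trivial center, the condition on the $w_i$ says exactly that the $\alpha_i$ are pairwise not conjugate under $\operatorname{Inn}(F)$. The groups $C_i$ are allowed to be smaller than $\operatorname{Fix}(\alpha_i)$ because we do not know at the outset that fixed subgroups are finitely generated. The condition $U_i\supseteq\operatorname{Fix}(\alpha_i)$ is what makes different cosets of $U_i$ distinguishable: if $g^{-1}h$ is fixed by $\alpha$, then $g\alpha(g)^{-1}=h\alpha(h)^{-1}$ and the conjugates by $g$ and $h$ have the same eigenvalue.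

\begin{corollary}\label{cor:claim}
If $n\ge2$ and $\alpha\in\operatorname{Aut}(F)$ acts trivially on $F^{ab}/p^*F^{ab}$, then $\operatorname{rk}\operatorname{Fix}(\alpha)\le n$.
\end{corollary}

\begin{proof}
Let $C=\operatorname{Fix}(\alpha)$ and suppose $\operatorname{rk}C\ge n+1$, possibly infinite. Then $C$ has an open normal subgroup $C_0$ with $C/C_0\cong(\mathbf Z/p)^{n+1}$. By Lemma~\ref{lem:hall} there are an open $U\supseteq C$ and elements $c_1,\dots,c_{n+1}\in C$ that are independent in $U/\Phi(U)$. They generate a free factor $C_1\le C$ of $U$ of rank $n+1$. Proposition~\ref{prop:main}(a) with $k=1$, $w_1=1$, $U_1=U$ gives $n\le n-1$, which is absurd.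
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(1)]
If $n\le1$, every nontrivial closed subgroup of $F$ has rank $1$ and both statements hold. Let $n\ge2$. In Theorem~\ref{thm:B}(1) we may assume that $\operatorname{Fix}(\alpha)\ne1$ and that $H$ is finitely generated. If $t<\infty$, then $\operatorname{Fix}(\alpha)$ is a free factor of $F$ by Theorem~\ref{thm:finite}. So its rank is at most $n$, and a retraction $F\to\operatorname{Fix}(\alpha)$ maps $H$ onto $\operatorname{Fix}(\alpha)$, which gives compression.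

Let $t=\infty$. The image of the pro-$p$ group $\overline{\langle\alpha\rangle}$ in the finite group $\operatorname{Aut}(F^{ab}/p^*F^{ab})$ is a $p$-group; this is where the hypothesis on the order is used. So $\gamma=\alpha^{p^b}$ acts trivially on $F^{ab}/p^*F^{ab}$ for some $b$. Let $C=\operatorname{Fix}(\gamma)\supseteq\operatorname{Fix}(\alpha)$. By Corollary~\ref{cor:claim}, $C$ is free pro-$p$ of rank at most $n$. Since $\alpha$ commutes with $\gamma$, we have $\alpha(C)=C$, and $\alpha|_C$ has order dividing $p^b$. By Theorem~\ref{thm:finite}, $\operatorname{Fix}_F(\alpha)=\operatorname{Fix}_C(\alpha|_C)$ is a free factor of $C$. Its rank is therefore at most $n$, which proves Theorem~\ref{thm:A}. By Lemma~\ref{lem:hall}, $C$ is a free factor of an open subgroup $U$, so $\operatorname{Fix}(\alpha)$ is a free factor of $U$ as well. Proposition~\ref{prop:main}(b), applied to $\gamma$ with $U_1=U\supseteq\operatorname{Fix}(\gamma)$ and $C_1=\operatorname{Fix}(\alpha)$, gives $\operatorname{rk}\operatorname{Fix}(\alpha)\le\operatorname{rk}H$.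
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Write $\alpha_i=\operatorname{inn}(w_i)\alpha$ and discard the $\alpha_i$ with trivial fixed subgroup. Each $\alpha_i$ acts on $F^{ab}$ as $\alpha$ does, so $\operatorname{Fix}(\alpha_i)$ is finitely generated by Corollary~\ref{cor:claim}. By Lemma~\ref{lem:hall} it is a free factor of an open subgroup $U_i$. Apply Proposition~\ref{prop:main}(a) with $C_i=\operatorname{Fix}(\alpha_i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $\alpha(x_i)=x_i$ for $i<n$ and $\alpha(x_n)=x_nx_1$. The induced map on $F/\Phi(F)$ has order $p$, and the kernel of $\operatorname{Aut}(F)\to GL(F/\Phi(F))$ is pro-$p$, so $\overline{\langle\alpha\rangle}$ is pro-$p$. It is infinite because $\alpha^j(x_n)=x_nx_1^{\,j}$, so the order is $p^\infty$. On $F^{ab}$ the map $\alpha$ adds to a vector its $x_n$-coordinate times $x_1$. Fixed elements therefore have $x_n$-coordinate zero and lie in the subgroup $T$ of \eqref{eq:schreier}. The elements $x_1,\dots,x_{n-1}$ and $x_nx_1x_n^{-1}$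 are fixed, the last because $\alpha(x_nx_1x_n^{-1})=x_nx_1\cdot x_1\cdot x_1^{-1}x_n^{-1}$, and by \eqref{eq:schreier} they are independent in $T/\Phi(T)$. So the image of $\operatorname{Fix}(\alpha)$ in $T/\Phi(T)$ has dimension at least $n$, whence $\operatorname{rk}\operatorname{Fix}(\alpha)\ge n$. Equality holds by Theorem~\ref{thm:A}.
\end{proof}

\section{Eigenvalues modulo $(\beta-1)L$}\label{sec:field}

The congruence modulo $p^*$ enters the paper through the following lemma: passing to a $p^j$-th power multiplies $Y-1$ by $p^j$ and a unit, so no information is lost.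

\begin{lemma}\label{lem:E}
Let $Y$ be an endomorphism of a finitely generated free $\mathbf Z_p$-module.
\begin{enumerate}
\item[(a)] If $Y\equiv1\bmod p$, then $Y^p\equiv1\bmod p^2$.
\item[(b)] If $Y\equiv1\bmod p^*$, then for $j\ge0$ we have $\sum_{i<p^j}Y^i=p^j\mu_j$ with $\mu_j$ invertible and commuting with $Y$. Hence $Y^{p^j}-1=p^j\mu_j(Y-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In $(1+pB)^p=1+p^2B+\sum_{l\ge2}\binom plp^lB^l$ all terms after the first are divisible by $p^2$. (b) Let $Y=1+p^*B$. Then $\sum_{i<p}Y^i\equiv p+p^*\binom p2B$ modulo $(p^*)^2$, and $p^*\binom p2$ is divisible by $p^2$ both for $p$ odd and for $p=2$. So $\sum_{i<p}Y^i=p(1+pB')$ with $1+pB'$ invertible. Apply this to $Y,Y^p,Y^{p^2},\dots$, which are all $\equiv1\bmod p^*$, and use $\sum_{i<p^j}Y^i=\prod_{h<j}\sum_{i<p}Y^{ip^h}$. Since $p^j\mu_j$ commutes with $Y$ and the module is torsion-free, $\mu_j$ commutes with $Y$.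
\end{proof}

For $p=2$ and $Y=-1$ we have $1+Y=0$, so (b) fails modulo $2$. Lemma~\ref{lem:field} fails as well: if $L=\mathbf Z_2$ has generator $y$ and $\beta(y)=y^{-1}$, then $e=y-1$ satisfies $\beta(e)=y^{-1}e$ in characteristic $2$, while $(\beta-1)L=2L$.

To prove Lemma~\ref{lem:field} we iterate the equation $\beta(e)=ue$ and reduce modulo the ideal that makes $\beta^{p^r}$ trivial. By Lemma~\ref{lem:E}, both $u$ and $(\beta-1)L$ get multiplied by $p^r$, while the numerator and denominator of $e$ stay the same. For $N=1$ the outcome is that $Y^{p^{r+v}}\omega$ is divisible by $Y^{p^{r+\varepsilon}}$, where $\omega\ne0$ is fixed, $v$ is the valuation of $u$ and $(\beta-1)L=p^\varepsilon L$; for large $r$ this forces $v\ge\varepsilon$.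

\begin{proof}[Proof of Lemma~\ref{lem:field}]
Let $A=\mathbf F_p[[L]]$, write $e=a/b$ with $a,b\in A\setminus\{0\}$, and put $\omega=ab\neq0$. Let $\sigma$ be the order of $\omega$ with respect to the maximal ideal of $A$, and fix $r$ with $p^r>\sigma$. Let $K=(\beta-1)L$. By Lemma~\ref{lem:E}, $\sum_{i<p^r}\beta^i=p^r\mu$ with $\mu\in\operatorname{Aut}(L)$ commuting with $\beta$. Then $\mu K=(\beta-1)\mu L=K$ and $(\beta^{p^r}-1)L=p^rK$. Put $u'=\mu(u)$; it suffices to show $u'\in K$. Iterating $\beta(e)=ue$ gives $\beta^{p^r}(e)=u\beta(u)\cdots\beta^{p^r-1}(u)\,e=u'^{\,p^r}e$, that is,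
\[\beta^{p^r}(a)\,b=u'^{\,p^r}a\,\beta^{p^r}(b).\]
Let $J$ be the kernel of $A\to\mathbf F_p[[L/p^rK]]$. As $\beta^{p^r}$ acts trivially on $L/p^rK$, it acts trivially on $A/J$, and we obtain $(u'^{\,p^r}-1)\,\omega\in J$.

By the elementary divisor theorem there is a basis $y_1,\dots,y_N$ of $L$ such that $K$ has basis $y_i^{p^{\varepsilon_i}}$, $1\le i\le\rho$. With $Y_i=y_i-1$ we have $y_i^{p^h}-1=Y_i^{p^h}$, so $J=(Y_i^{p^{r+\varepsilon_i}}:i\le\rho)$ in $A=\mathbf F_p[[Y_1,\dots,Y_N]]$. A power series lies in $J$ if and only if each of its monomials is divisible by one of these generators. In particular the leading form (the homogeneous part of lowest degree) of an element of $J$ lies in $J$.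

Write $u'=\prod_iy_i^{a_i}$ with $a_i\in\mathbf Z_p$ and suppose $u'\notin K$. Call $i$ \emph{bad} if $i>\rho$ and $a_i\ne0$, or if $i\le\rho$ and $v_p(a_i)<\varepsilon_i$. Bad indices exist. If $i$ is not bad, then $y_i^{p^ra_i}\equiv1\bmod J$. Hence $(\pi-1)\omega\in J$ for $\pi=\prod_{i\text{ bad}}y_i^{p^ra_i}$. For bad $i$ write $a_i=p^{v_i}b_i$ with $b_i$ a unit, so that $y_i^{p^ra_i}=(1+Y_i^{p^{r+v_i}})^{b_i}$, and let $v$ be the least of the $v_i$. The leading form of $\pi-1$ is
\[\ell=\sum_{i\text{ bad},\ v_i=v}\bar b_i\,Y_i^{p^{r+v}}\ne0 ,\]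
where $\bar b_i\in\mathbf F_p^\times$ is the residue of $b_i$. Let $\lambda$ be the leading form of $\omega$, of degree $\sigma$. Then $\ell\lambda\neq0$ is the leading form of $(\pi-1)\omega$, so $\ell\lambda\in J$. But a monomial of $\ell\lambda$ has the form $Y^\theta Y_i^{p^{r+v}}$ with $Y^\theta$ of degree $\sigma$, $i$ bad and $v_i=v$. If $i\le\rho$, its exponent in $Y_i$ is at most $\sigma+p^{r+v}<2p^{r+v}\le p^{r+v+1}\le p^{r+\varepsilon_i}$. For $j\ne i$, $j\le\rho$, its exponent in $Y_j$ is at most $\sigma<p^r\le p^{r+\varepsilon_j}$. So no monomial of $\ell\lambda$ lies in $J$, a contradiction.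
\end{proof}

\section{Conjugates inside $U$}\label{sec:joint}

Eigenvalues will separate different cosets of $U$. Within one coset they need not differ, but there the conjugates of a free factor $C$ of $U$ are independent for a group-theoretic reason. To see it we embed $T/\Phi(T)$ in a free module on which conjugation becomes multiplication.

\begin{lemma}\label{lem:F1}
Let $T$ be an open normal subgroup of a finitely generated free pro-$p$ group $U$. Then $I_T\cap I_TI_U=I_T^2$, so $w\mapsto w-1$ induces an injective homomorphism $T/\Phi(T)\to I_U/I_TI_U$. Moreover $I_U/I_TI_U$ is a free left $\mathbf F_p[U/T]$-module on the classes of $x-1$, for $x$ in a basis of $U$.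
\end{lemma}

\begin{proof}
Let $u_0=1,u_1,\dots$ represent the cosets $Tu$. Then $\mathbf F_p[[U]]=\bigoplus_j\mathbf F_p[[T]]u_j=\mathbf F_p[[T]]\oplus\bigoplus_{j\ne0}\mathbf F_p[[T]](u_j-1)$. Applying the augmentation gives $I_U=I_T\oplus\bigoplus_{j\neq0}\mathbf F_p[[T]](u_j-1)$, hence $I_TI_U=I_T^2\oplus\bigoplus_{j\ne0}I_T(u_j-1)$ and $I_T\cap I_TI_U=I_T^2$. Together with $T/\Phi(T)\cong I_T/I_T^2$ this gives the injection. Finally, $I_U$ is free over $\mathbf F_p[[U]]$ on the $x-1$, we have $I_TI_U=(I_T\mathbf F_p[[U]])I_U$, and $I_T\mathbf F_p[[U]]$ is the kernel of $\mathbf F_p[[U]]\to\mathbf F_p[U/T]$.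
\end{proof}

\begin{lemma}\label{lem:joint}
Let $C$ be a free factor of rank $m\ge1$ of an open subgroup $U$ of $F$, let $T\subseteq U$ be open and normal in $F$, and let $g\in F$. Let $u$ run through representatives of the cosets $uTC$ in $U$. Then arbitrary bases of the groups $guC(gu)^{-1}\cap T$ together form part of a basis of $T$, and each of these groups has rank $1+[TC:T](m-1)$.
\end{lemma}

\begin{proof}
We have $guC(gu)^{-1}\cap T=gu(C\cap T)(gu)^{-1}$ and $[C:C\cap T]=[TC:T]$, so Schreier's formula gives the rank. Conjugation by $g$ is an automorphism of $T$, so we may take $g=1$. Let $c_1,\dots,c_m$ be a basis of $C$ that is part of a basis of $U$, and let $\bar C=TC/T\cong C/(C\cap T)$. By Lemma~\ref{lem:F1}, the natural map $I_C/I_{C\cap T}I_C\to I_U/I_TI_U$ is injective with image $W=\bigoplus_i\mathbf F_p[\bar C](c_i-1)$, and for any basis of $C\cap T$ the classes of $b-1$, $b$ in the basis, are $\mathbf F_p$-independent in $W$. For $w=ubu^{-1}\in T$ we have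
\[w-1=u(b-1)+u(b-1)(u^{-1}-1)=u(b-1)+(w-1)(1-u),\]
and $(w-1)(1-u)\in I_TI_U$. So the class of $w-1$ is $\bar u$ times the class of $b-1$, where $\bar u=uT$. A basis of $u(C\cap T)u^{-1}$ therefore maps to an independent family in $\bar uW$. Since $\mathbf F_p[U/T]=\bigoplus_u\bar u\,\mathbf F_p[\bar C]$, the sum of the spaces $\bar uW$ is direct. Thus all the chosen elements are independent in $I_U/I_TI_U$, hence in $T/\Phi(T)$.
\end{proof}

\section{The choice of a deep subgroup}\label{sec:deep}

For $w\in F$ and $q\ge1$ let $w^{(q)}=w\,\alpha(w)\cdots\alpha^{q-1}(w)$. From $\alpha\operatorname{inn}(w)=\operatorname{inn}(\alpha(w))\alpha$ we get $(\operatorname{inn}(w)\alpha)^q=\operatorname{inn}(w^{(q)})\alpha^q$.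

\begin{lemma}\label{lem:deep}
In the situation of Proposition~\ref{prop:main}, let $V$ be an open subgroup of $F$. There are an open normal subgroup $T$ of $F$ with $\alpha(T)=T$ and a power $q$ of $p$ such that, with $\beta=\alpha^q$:
\begin{enumerate}
\item[(T1)] $T\subseteq V\cap\bigcap_iU_i$;
\item[(T2)] $\beta(f)f^{-1}\in T$ for all $f\in F$, and $w_i^{(q)}\in T$ for all $i$;
\item[(T3)] $\beta\equiv1\bmod p^2$ on $L=T/T'$;
\item[(T4)] if $f\in F$ and $w_i^{(q)}\beta(f)\in f\,w_j^{(q)}T'$, then $i=j$ and $f\in U_i$.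
\end{enumerate}
\end{lemma}

Condition (T1) is needed for Lemma~\ref{lem:joint}, (T2) puts the eigenvalues in $L$, (T3) is needed for Lemma~\ref{lem:indep}, and (T4) separates the eigenvalues. The difficulty is that the conditions pull in opposite directions. For a given $T$, (T2) and (T3) ask for $q$ large. But (T4) asks us to recognize approximate fixed points of $\alpha$ from a congruence for $\alpha^q$ modulo $T'$, and by Lemma~\ref{lem:E} such a congruence loses a factor $q$ of precision. We take for $T$ a congruence subgroup $T_s$ of level $p^s$. Then $T_s'$ has level $p^{2s}$, and we show that $q=p^{s+c}$ suffices for (T2) and (T3), with $c$ independent of $s$. The remaining precision $p^{2s}/q=p^{s-c}$ tends to infinity.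

Fix a basis $x_i=1+X_i$ of $F$. Let $\Lambda=\mathbf Z_p[[F]]=\mathbf Z_p\langle\langle X_1,\dots,X_n\rangle\rangle$, with augmentation ideal $\mathfrak X$. For $d\ge1$ the ring $\Lambda_d=\Lambda/\mathfrak X^{d+1}$ is free over $\mathbf Z_p$ of rank $\delta=\sum_{l\le d}n^l$. For fixed $d$ and $s\ge1$ let
\[T_s=\{f\in F:f\equiv1\bmod p^s\Lambda_d\},\]
the kernel of the map from $F$ to the finite group $(\Lambda_d/p^s\Lambda_d)^\times$. It is open, normal and invariant under $\operatorname{Aut}(F)$. If $g=1+p^s\xi$ and $h=1+p^s\eta$ in $\Lambda_d$, then $g^{-1}h^{-1}gh-1=g^{-1}h^{-1}(gh-hg)=p^{2s}g^{-1}h^{-1}(\xi\eta-\eta\xi)$. Therefore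
\begin{equation}\label{eq:comm}
T_s'\subseteq T_{2s}.
\end{equation}

Condition (T3) concerns $T/\Phi(T)$, which is not seen in $\Lambda_d$. The next lemma controls it by the nilpotency index of the augmentation ideal of $F/T$.

\begin{lemma}\label{lem:frattini}
Let $\alpha\in\operatorname{Aut}(F)$ act trivially on $F/\Phi(F)$, let $T$ be open and normal in $F$, and let $Q=F/T$. If $I_Q^{\,p^r}=0$, then $f^{-1}\alpha^{p^r}(f)\in\Phi(T)$ for all $f\in F$.
\end{lemma}

\begin{proof}
Let $I=I_F$. The automorphism $\alpha$ is trivial on $I/I^2\cong F/\Phi(F)$. As $I^l/I^{l+1}$ is spanned by products of $l$ elements of $I$, we get $(\alpha-1)I^l\subseteq I^{l+1}$. In characteristic $p$ we have $\alpha^{p^r}-1=(\alpha-1)^{p^r}$, which maps $I$ into $I^{1+p^r}$. So $w=f^{-1}\alpha^{p^r}(f)$ satisfies $w-1=f^{-1}(\alpha^{p^r}-1)(f-1)\in I^{1+p^r}$. The ideal $I^{p^r}$ maps to zero in $\mathbf F_p[Q]$. Hence $w\in T$, and $w-1=\sum_j\rho_j(x_j-1)$ with all $\rho_j\in I^{p^r}$ in the kernel of $\mathbf F_p[[F]]\to\mathbf F_p[Q]$. By Lemma~\ref{lem:F1}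 the class of $w-1$ in $I/I_TI$ is zero, and $w\in\Phi(T)$.
\end{proof}

We need the nilpotency index for $Q=F/T_s$ to grow like $p^s$. For $d=1$ one has $Q=(\mathbf Z/p^s)^n$ and $\mathbf F_p[Q]=\mathbf F_p[Y_1,\dots,Y_n]/(Y_i^{p^s})$, so the index is $1+n(p^s-1)$. A bound of the size of $|Q|=p^{ns}$ would be useless against the precision $p^{2s}$. For general $d$ we use two classical results on a finite $p$-group $Q$ and its dimension subgroups $D_i(Q)=Q\cap(1+I_Q^{\,i})$. Jennings' theorem \cite{Jennings} says that the least $\nu$ with $I_Q^{\,\nu}=0$ is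
\begin{equation}\label{eq:jennings}
\nu=1+(p-1)\sum_{i\ge1}i\log_p|D_i(Q):D_{i+1}(Q)|=1+(p-1)\sum_{i\ge1}\log_p|D_i(Q)| .
\end{equation}
The Jennings--Lazard formula \cite[Ch.~11--12]{DDMS} says that $D_i(Q)=\prod_{jp^h\ge i}\gamma_j(Q)^{p^h}$, where $\gamma_j(Q)$ is the $j$-th term of the lower central series and $\gamma_j(Q)^{p^h}$ is the subgroup generated by the $p^h$-th powers of its elements.

\begin{lemma}\label{lem:nilp}
For fixed $d$ there is an integer $c_0\ge0$ such that, for all $s\ge1$, the group $Q=F/T_s$ satisfies $I_Q^{\,p^{s+c_0}}=0$.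
\end{lemma}

\begin{proof}
Let $R=\Lambda_d/p^s\Lambda_d$, so $|R|=p^{\delta s}$ and $Q$ embeds in $1+\mathfrak XR$. A commutator of an element of $1+\mathfrak X^jR$ with an element of $1+\mathfrak XR$ lies in $1+\mathfrak X^{j+1}R$, so $\gamma_{d+1}(Q)=1$. Let $\kappa=\lfloor\log_pd\rfloor$. For $\xi\in\mathfrak XR$ and $h\ge\kappa$,
\[(1+\xi)^{p^h}=1+\sum_{l=1}^d\binom{p^h}l\xi^l\in1+p^{h-\kappa}R ,\]
because $v_p\binom{p^h}l=h-v_p(l)\ge h-\kappa$ for $1\le l\le\min(d,p^h)$ and $\binom{p^h}{l}=0$ for $l>p^h$.

For $i\ge1$ let $h'\ge0$ be least with $i\le dp^{h'}$. We claim that $\log_p|D_i(Q)|\le\delta\max(0,s+\kappa-h')$. If $h'\le\kappa$, this holds because $\log_p|Q|\le\delta s$. If $h'>\kappa$, then $i>dp^{h'-1}$, and a pair $(j,h)$ with $j\le d$ and $jp^h\ge i$ has $h\ge h'$. Only such pairs contribute to $D_i(Q)$, so $D_i(Q)$ is generated by $p^{h'}$-th powers and lies in the group $1+p^{h'-\kappa}R$, which has order $p^{\delta\max(0,s+\kappa-h')}$. This proves the claim. At most $dp^{h'}$ values of $i$ have a given $h'$. Substituting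 $j=s+\kappa-h'$,
\[\sum_{i\ge1}\log_p|D_i(Q)|\le\sum_{h'\ge0}dp^{h'}\delta\max(0,s+\kappa-h')\le d\delta p^{s+\kappa}\sum_{j\ge1}jp^{-j}\le2d\delta p^{s+\kappa},\]
since $\sum_jjp^{-j}=p/(p-1)^2\le2$. By \eqref{eq:jennings}, any $c_0$ with $p^{c_0}\ge1+2(p-1)d\delta p^\kappa$ works.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:deep}]
The equation $w_i\alpha(f)=fw_j$ becomes linear in $\Lambda$. Put $w_0=1$ and, for $0\le i,j\le k$, let $Z_{ij}(\xi)=w_i\alpha(\xi)w_j^{-1}$ for $\xi\in\Lambda$. These maps are continuous and $\mathbf Z_p$-linear, they preserve each $\mathfrak X^l$, and $Z_{ij}^q(\xi)=w_i^{(q)}\alpha^q(\xi)(w_j^{(q)})^{-1}$. The map $f\mapsto f-1$ induces $F^{ab}\cong\mathfrak X/\mathfrak X^2$, and multiplication induces $(\mathfrak X/\mathfrak X^2)^{\otimes l}\cong\mathfrak X^l/\mathfrak X^{l+1}$. Since $w_i\equiv1\bmod\mathfrak X$, the map $Z_{ij}$ acts on $\mathfrak X^l/\mathfrak X^{l+1}$ as $\alpha^{\otimes l}\equiv1\bmod p^*$. We claim that for all $d$ and $a$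
\begin{equation}\label{eq:kernel}
\ker(Z_{ij}^{p^a}-1)=\ker(Z_{ij}-1)\quad\text{on }\Lambda_d .
\end{equation}
Indeed $Z_{ij}^{p^a}-1=S(Z_{ij}-1)$ with $S=\sum_{l<p^a}Z_{ij}^l$. By Lemma~\ref{lem:E}(b), $S$ acts on each of the free modules $\mathfrak X^l/\mathfrak X^{l+1}$ as $p^a$ times an automorphism, hence injectively, and so $S$ is injective on $\Lambda_d$. We now choose constants $d,a,s_0,c,s$ in this order.

\emph{Choice of $d$.} For $i,j\ge1$ the closed sets $\Sigma_{ij}(d)=\{f\in F:Z_{ij}(f)=f\text{ in }\Lambda_d\}$ decrease with $d$, and their intersection is $\{f:w_i\alpha(f)=fw_j\}$. This is empty for $i\ne j$ and equals $\operatorname{Fix}(\alpha_i)\subseteq U_i$ for $i=j$. Likewise the closed subgroups $\{f:f=1\text{ in }\Lambda_d\}$ decrease to $\{1\}$. If a decreasing sequence of closed subsets of a compact space has its intersection in an open set, then one of its terms lies in that open set. So we can fix $d\ge1$ with $\Sigma_{ij}(d)=\varnothing$ for $i\neq j$, $\Sigma_{ii}(d)\subseteq U_i$, and $\{f:f=1\text{ in }\Lambda_d\}\subseteq V\cap\bigcap_iU_i$.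

\emph{Choice of $a$.} On $\Lambda_d/p\Lambda_d$ the map $Z_{ij}-1$ raises the $\mathfrak X$-filtration, so $(Z_{ij}-1)^{d+1}=0$, and $Z_{ij}^{p^{a-1}}-1=(Z_{ij}-1)^{p^{a-1}}=0$ once $p^{a-1}\ge d+1$. Fix such an $a$. By Lemma~\ref{lem:E}(a), $Y_{ij}=Z_{ij}^{p^a}\equiv1\bmod p^2$ on $\Lambda_d$ for all $i,j\ge0$.

\emph{Choice of $s_0$.} For $i,j\ge1$ the closed sets $\Sigma'_{ij}(s')=\{f\in F:(Y_{ij}-1)f\in p^{s'}\Lambda_d\}$ decrease with $s'$, and by \eqref{eq:kernel} their intersection is $\Sigma_{ij}(d)$. The subgroups $T_{s'}$ decrease to $\{f:f=1\text{ in }\Lambda_d\}$. By compactness again, fix $s_0\geq1$ with $\Sigma'_{ij}(s_0)=\varnothing$ for $i\ne j$, $\Sigma'_{ii}(s_0)\subseteq U_i$, and $T_{s_0}\subseteq V\cap\bigcap_iU_i$.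

\emph{Choice of $c$, $s$, $T$, $q$.} Let $c=\max(a,c_0+1)$ with $c_0$ as in Lemma~\ref{lem:nilp}, and let $s=s_0+c$, $T=T_s$, $q=p^{s+c}$. Then (T1) holds since $T_s\subseteq T_{s_0}$. By Lemma~\ref{lem:E}(b), on $\Lambda_d$
\begin{equation}\label{eq:Zq}
Z_{ij}^q-1=p^{s+c-a}\mu_{ij}(Y_{ij}-1)\qquad\text{with }\mu_{ij}\text{ invertible.}
\end{equation}

(T2). As $c\ge a$, \eqref{eq:Zq} gives $Z_{ij}^q\equiv1\bmod p^s$ on $\Lambda_d$. For $i=j=0$ this says $\beta(f)\equiv f$, so $\beta(f)f^{-1}\in T_s$. For $j=0$ it gives $w_i^{(q)}=Z_{i0}^q(1)\equiv1$.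

(T3). As $s+c-1\ge s+c_0$, Lemmas~\ref{lem:nilp} and~\ref{lem:frattini} show that $\alpha^{q/p}$ acts trivially on $T/\Phi(T)=L/pL$. By Lemma~\ref{lem:E}(a), $\beta\equiv1\bmod p^2$ on $L$.

(T4). Let $w_i^{(q)}\beta(f)=fw_j^{(q)}\tau$ with $\tau\in T'$. Then $Z_{ij}^q(f)=f\tau'$ with $\tau'=w_j^{(q)}\tau(w_j^{(q)})^{-1}\in T'$, so $(Z_{ij}^q-1)f\in p^{2s}\Lambda_d$ by \eqref{eq:comm}. By \eqref{eq:Zq}, and since $\Lambda_d$ is torsion-free, $(Y_{ij}-1)f\in p^{s-c+a}\Lambda_d\subseteq p^{s_0}\Lambda_d$. Thus $f\in\Sigma'_{ij}(s_0)$, which forces $i=j$ and $f\in U_i$.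
\end{proof}

\begin{remark}
Taking $i=j=0$ in \eqref{eq:kernel} for all $d$ gives $\operatorname{Fix}(\alpha^{p^a})=\operatorname{Fix}(\alpha)$ when $\alpha$ is trivial on $F^{ab}/p^*F^{ab}$. For $\alpha\ne1$ of finite order $p^a$ this is false, and if $q\ge p^a$ and $w_1=1$, then $\beta=1$ and (T4) would force $U_1=F$. This is why the finite part of the order is handled by Theorem~\ref{thm:finite}.
\end{remark}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

In case (a) let $V=F$. In case (b) let $V$ be an open subgroup having $H$ as a free factor (Lemma~\ref{lem:hall}). Take $T,q,\beta$ from Lemma~\ref{lem:deep}, put $\tilde w_i=w_i^{(q)}$, and form $L,E,P,\mathcal D,\varphi,M$ as in Section~\ref{sec:eigen} for $T$ and $\beta|_T$. By Schreier's formula,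
\[\dim_EM=\operatorname{rk}T-1=[F:T](n-1).\]

\emph{Eigenvectors.} For $g\in F$ put
\[B_{i,g}=gC_ig^{-1}\cap T,\qquad v_{i,g}=g\,\tilde w_i\,\beta(g)^{-1}=(g\tilde w_ig^{-1})(\beta(g)g^{-1})^{-1}.\]
By (T2), $v_{i,g}\in T$. By (T1) and Lemma~\ref{lem:joint}, $B_{i,g}$ is a free factor of $T$ of rank $1+[TC_i:T](m_i-1)$. Let $c=gc_0g^{-1}\in B_{i,g}$ with $c_0\in C_i$. Since $c_0$ is fixed by $\alpha_i^q=\operatorname{inn}(\tilde w_i)\beta$, we have $\beta(c_0)=\tilde w_i^{-1}c_0\tilde w_i$, hence
\[\beta(c)=\beta(g)\tilde w_i^{-1}g^{-1}\cdot c\cdot g\tilde w_i\beta(g)^{-1}=v_{i,g}^{-1}\,c\,v_{i,g}.\]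
By Lemma~\ref{lem:MB}(a),(d), $M(B_{i,g})$ has a basis of $[TC_i:T](m_i-1)$ eigenvectors of $\varphi$ with eigenvalue $\bar v_{i,g}^{-1}\in L$.

\emph{Blocks.} A \emph{block} is a pair $b=(i,gU_i)$ with $1\le i\le k$ and $gU_i$ a coset in $F$. For each block fix a representative $g$ and let $M_b=\sum_uM(B_{i,gu})$, where $u$ runs through representatives of the cosets $uTC_i$ in $U_i$. By Lemmas~\ref{lem:joint} and~\ref{lem:MB}(c) this sum is direct. So $M_b$ has a basis of eigenvectors whose eigenvalues have the form $\bar v_{i,g'}^{-1}$ with $g'\in gU_i$, and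
\[\dim_EM_b=[U_i:TC_i]\,[TC_i:T](m_i-1)=[U_i:T](m_i-1).\]

\emph{Separation.} We show that \emph{if $\bar v_{i,g}\bar v_{j,h}^{-1}\in(\beta-1)L$, then $(i,gU_i)=(j,hU_j)$}. Let $\bar v_{i,g}\bar v_{j,h}^{-1}=\beta(\bar l)\bar l^{-1}$ with $l\in T$. Then $v_{j,l^{-1}h}=l^{-1}v_{j,h}\beta(l)$ has the same image in $L$ as $v_{i,g}$, that is,
\[g\,\tilde w_i\,\beta(g)^{-1}\equiv l^{-1}h\,\tilde w_j\,\beta(l^{-1}h)^{-1}\pmod{T'} .\]
The group $T'$ is normal in $F$. Multiplying by $g^{-1}$ on the left and by $\beta(l^{-1}h)$ on the right gives $\tilde w_i\beta(f)\equiv f\tilde w_j\bmod T'$ for $f=g^{-1}l^{-1}h$. By (T4), $i=j$ and $f\in U_i$. Since $f=(g^{-1}l^{-1}g)g^{-1}h\in Tg^{-1}h$ and $T\subseteq U_i$, we get $g^{-1}h\in U_i$.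

\emph{The count.} By (T3) and separation, Lemma~\ref{lem:indep} applies to the spaces $M_b$, so their sum is direct. For each $i$ there are $[F:U_i]$ blocks. Therefore
\begin{equation}\label{eq:count}
\dim_E\sum_bM_b=\sum_i[F:U_i]\,[U_i:T](m_i-1)=[F:T]\sum_i(m_i-1).
\end{equation}
Since $\sum_bM_b\subseteq M$, dividing by $[F:T]$ proves (a).

For (b) we replace $M$ by the smaller space that $H$ and its conjugates can fill. Let $C=C_1$, $m=m_1$ and $r=\operatorname{rk}H$; then $r\ge1$ because $H\supseteq C\ne1$. For $g\in F$ let $H_g=gHg^{-1}\cap T$. As $T\subseteq V$, Lemma~\ref{lem:joint} applied to $H\le V$ shows that $H_g$ is a free factor of $T$ of rank $1+[TH:T](r-1)$, so $\dim M(H_g)=[TH:T](r-1)$. Let $g'=g\tau\eta$ with $\tau\in T$ and $\eta\in H$, and put $x=g\tau g^{-1}\in T$. Since $\eta C\eta^{-1}\subseteq H$, we have $B_{1,g'}\subseteq g\tau H\tau^{-1}g^{-1}\cap T=xH_gx^{-1}$. By Lemma~\ref{lem:MB}(b),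
\[M(B_{1,g'})\subseteq M(xH_gx^{-1})=M(H_g)\qquad\text{for all }g'\in gTH .\]
Let $g$ run through representatives of the cosets $gTH$ in $F$. Then $\sum_bM_b\subseteq\sum_gM(H_g)$, and \eqref{eq:count} gives
\[[F:T](m-1)\le[F:TH]\,[TH:T](r-1)=[F:T](r-1).\]
Hence $m\le r$. This completes the proof of Proposition~\ref{prop:main}, and with it of Theorems~\ref{thm:A} and~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{Jennings}
Jennings, Trans. AMS 50 (1941), 175--185.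

\bibitem{VF}
\emph{Virtually Free Pro-P Groups},
\texttt{http://dmle.icmat.es/pdf/DISERTACIONESMATEMATICAS\_18.pdf}

\end{thebibliography}
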